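
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Fractional covers and edge-disjoint copies of $K_4$}


\begin{abstract}
For a finite graph $G$ let $\nu(G)$ be the maximum number of pairwise edge-disjoint copies of $K_4$ in $G$, and let $\tau^*(G)$ be the minimum total weight of a nonnegative weighting of the edges in which every copy of $K_4$ receives weight at least~$1$. We prove that $\tau^*(G)\le\frac72\nu(G)$, which answers a question posed in~\cite{FMC}. The inequality holds for arbitrary finite families of four-element sets. In that generality the constant $\frac72$ is sharp, and we determine the families for which equality holds: they are those containing $\nu$ complements of Fano planes on seven-point sets that pairwise share at most one point. For graphs we improve the constant to $\frac{55}{16}$.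
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $G$ be a finite simple graph. Three numbers measure how richly $G$ is supplied with copies of $K_4$:
\begin{itemize}
\item $\nu(G)$, the maximum number of pairwise edge-disjoint copies of $K_4$ in $G$;
\item $\tau(G)$, the minimum number of edges whose deletion destroys every copy of $K_4$;
\item $\tau^*(G)$, the minimum of $\sum_e t(e)$ over all $t:E(G)\to[0,\infty)$ with $\sum_{e\in E(K)}t(e)\ge1$ for every copy $K$ of $K_4$ in $G$.
\end{itemize}
They are the matching number, the covering number and the fractional covering number of the $6$-uniform hypergraph whose vertices are the edges of $G$ and whose edges are the edge sets of the copies of $K_4$. Always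
\[
\nu\le\tau^*\le\tau\le6\nu .
\]
Indeed, edge-disjoint copies need weight at least $1$ each; the indicator function of a cover is a fractional cover; and deleting all $6\nu$ edges of a maximum set of edge-disjoint copies destroys every copy, because a surviving copy could be added to the set.

According to \cite{FMC} it has been conjectured that $\tau\le3.5\,\nu$. This would be best possible, since $K_8$ has $\nu=2$ and $\tau=7$. (Two edge-disjoint copies share at most one vertex, so they cover at least seven of the eight vertices; a third would have at most one vertex in each of them and at most one vertex outside them. Deleting the edges inside three parts of sizes $3,3,2$ removes seven edges and leaves no $K_4$. Conversely, each deleted edge of $K_n$ survives the removal of a vertex in $n-2$ of $n$ cases, so $\tau(K_n)\ge\frac n{n-2}\tau(K_{n-1})$; rounding up, we get $\tau(K_n)\ge1,2,3,5,7$ for $n=4,\dots,8$.) As $\tau^*\le\tau$, the conjecture would imply the same bound for $\tau^*$, and Problem~2.1 of \cite{FMC} asks for this: does every graph satisfy $\tau^*(G)\le3.5\,\nu(G)$?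

The following observation is the starting point. Take a maximum set $M$ of edge-disjoint copies of $K_4$. Instead of weight $1$, put weight only $\frac12$ on each of the $6\nu$ edges of $M$. The cost is $3\nu$, and every copy of $K_4$ that shares at least two edges with $M$ is covered. The copies that meet $M$ in a single edge are covered only by half. A bound of $\frac72\nu$ leaves an extra cost of $\frac12$ per member of $M$ to make up for them. For a badly chosen $M$ this is too little to complete the half-cover (Example~\ref{ex:bad}). We therefore do not construct a cover. We start from an optimal solution of the dual linear program, use it to choose $M$, and then compare, at each member of $M$, the weight of the half-covered copies with the weight that is covered more than needed.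

\subsection{Families of four-sets}

The proof of the bound $\frac72\nu$ does not use that the copies of $K_4$ come from a graph, so we work with a finite family $\mathcal F$ of $4$-element sets. For a $4$-set $F$ let $E(F)$ be the set of its six pairs, also called its \emph{edges}. Two distinct $4$-sets have $0$, $1$ or $3$ common edges according as they share at most one, exactly two or exactly three vertices; they are \emph{edge-disjoint} if they share at most one vertex. A \emph{matching} is a set of pairwise edge-disjoint members of $\mathcal F$, and $\nu(\mathcal F)$ is its maximum size. Let $\tau^*(\mathcal F)$ be the minimum of $|t|=\sum_et(e)$ over all nonnegative functions $t$ on the pairs of elements of $\bigcup\mathcal F$ such that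
\[
t(F)=\sum_{e\in E(F)}t(e)\ge1\qquad\text{for all }F\in\mathcal F .
\]
If $\mathcal K(G)$ is the family of vertex sets of the copies of $K_4$ in $G$, then $\nu(G)=\nu(\mathcal K(G))$ and $\tau^*(G)=\tau^*(\mathcal K(G))$, because weight on a pair that lies in no member is useless.

A \emph{Fano complement} is the family of complements of the seven lines of a Fano plane. It consists of seven $4$-subsets of a $7$-set. Two lines cover five points, so any two of these blocks share exactly two points. A pair of points meets $3+3-1=5$ lines, so it lies in exactly two blocks. An example is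
\begin{equation}\label{eq:fano}
1234,\quad 1256,\quad 3456,\quad 1357,\quad 2457,\quad 1467,\quad 2367,
\end{equation}
where $1234$ stands for $\{1,2,3,4\}$; the lines are $567,347,127,246,136,235,145$. A Fano complement has $\nu=1$ and $\tau^*=\frac72$: weight $\frac16$ on each of the $21$ pairs is a fractional cover of size $\frac{21}6$, and weight $\frac12$ on each of the seven blocks loads no pair by more than $1$, which proves the lower bound (duality is recalled in Section~\ref{sec:hand}).

\begin{theorem}\label{thm:main}
$\tau^*(\mathcal F)\le\frac72\,\nu(\mathcal F)$ for every finite family $\mathcal F$ of $4$-sets. In particular $\tau^*(G)\le3.5\,\nu(G)$ for every finite graph $G$.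
\end{theorem}

\begin{theorem}\label{thm:equality}
Let $\mathcal F\ne\emptyset$ and $\nu=\nu(\mathcal F)$. Then $\tau^*(\mathcal F)=\frac72\nu$ if and only if $\mathcal F$ contains $\nu$ Fano complements on $7$-sets that pairwise share at most one vertex.
\end{theorem}

For graphs equality in Theorem~\ref{thm:main} is impossible unless $\nu=0$. If $\mathcal K(G)$ contained the $\nu$ Fano complements of Theorem~\ref{thm:equality}, then each of the $7$-sets would induce a $K_7$, because every pair of its points lies in a block. But $K_7$ contains the two edge-disjoint copies $1234$ and $4567$ of $K_4$, so $G$ would have $2\nu$ edge-disjoint copies. The next theorem makes the gap quantitative.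

\begin{theorem}\label{thm:graphs}
$\tau^*(G)\le\frac{55}{16}\,\nu(G)$ for every finite graph $G$.
\end{theorem}

Here $\frac{55}{16}=3.4375$. The best constant for graphs is at least $\frac52$. In $K_6$ any two copies of $K_4$ share two vertices, so $\nu=1$; weight $\frac16$ on all fifteen edges is a fractional cover, weight $\frac16$ on all fifteen copies loads each edge by exactly $1$, and so $\tau^*=\frac{15}6$. The graph $K_8$, for which $\tau=3.5\,\nu$, gives less: weight $\frac16$ on the $28$ edges and weight $\frac1{15}$ on the $70$ copies show $\tau^*=\frac{14}3=\frac73\nu$. So the best constant for graphs lies in $[\frac52,\frac{55}{16}]$; we do not determine it.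

\subsection{Organization}

Section~\ref{sec:hand} introduces the dual weights and shows the method on the Fano complement. Section~\ref{sec:matching} chooses an extremal matching and reduces everything to a comparison of two numbers at each of its members. Section~\ref{sec:local} proves this comparison for families, and Section~\ref{sec:proofs} deduces Theorems~\ref{thm:main} and~\ref{thm:equality}. Section~\ref{sec:graphs} proves Theorem~\ref{thm:graphs}. It depends only on Sections~\ref{sec:hand} and~\ref{sec:matching}, so a reader interested only in graphs may skip Sections~\ref{sec:local} and~\ref{sec:proofs}.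

\section{Dual weights, and one clique by hand}\label{sec:hand}

\subsection{Duality and excess}

Let $\mathcal F\ne\emptyset$. A \emph{dual weighting} is a function $w:\mathcal F\to[0,\infty)$ such that
\[
d(e)=\sum_{F\in\mathcal F:\ e\in E(F)}w(F)\le1\qquad\text{for every pair }e ;
\]
we call $d(e)$ the \emph{load} of $e$. By linear programming duality, $\tau^*(\mathcal F)$ is the maximum of $\sum_{F\in\mathcal F}w(F)$ over all dual weightings $w$. We always bound this maximum; the advantage over constructing covers is that the weights $w$ themselves can guide the choice of the matching. For $\mathcal Q\subseteq\mathcal F$ write $w(\mathcal Q)=\sum_{F\in\mathcal Q}w(F)$.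

If we put weight $\frac12$ on the edges of a $4$-set $C$, then a set with more than two edges in $C$ receives more than the required weight $1$. The surplus is measured by the \emph{excess} of $C$,
\begin{equation}\label{eq:excess}
x(C)=\sum_{F\in\mathcal F}w(F)\bigl(|E(F)\cap E(C)|-2\bigr)^+
=4w(C)+\sum_{F\in\mathcal F,\ |F\cap C|=3}w(F)\qquad(C\in\mathcal F),
\end{equation}
where $r^+=\max(r,0)$. If $\mathcal F$ is replaced by another weighted family $\mathcal Q$ with $C\in\mathcal Q$, for instance by a subfamily of $\mathcal F$, the corresponding sum over $F\in\mathcal Q$ is denoted $x_{\mathcal Q}(C)$.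

\subsection{The Fano complement}

Let $\mathcal F$ be the family \eqref{eq:fano} with an arbitrary dual weighting $w$. Forget that we know $\tau^*=\frac72$; here is the proof of $w(\mathcal F)\le\frac72$ that generalizes. No two blocks share three points, so $x(C)=4w(C)$. Label the blocks so that $K=1234$ is a heaviest one, and let $p$ be the total weight of the other six. Each of the six has exactly one edge in $K$, so summing $d$ over $E(K)$ gives $6w(K)+p\le6$, and
\[
w(\mathcal F)=w(K)+p=\tfrac12\bigl(6w(K)+p\bigr)+\tfrac12\bigl(p-4w(K)\bigr)\le3+\tfrac12\bigl(p-x(K)\bigr).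
\]
It remains to see that $p\le1+x(K)$. The pair $15$ lies in $1256$ and $1357$, so these two blocks weigh at most $1$ together. The four others weigh at most $w(K)=\frac14x(K)$ each, hence at most $x(K)$ together. So $p\le1+x(K)$ and $w(\mathcal F)\le3+\frac12$.

These are the two moves of the proof. \emph{Peel off one pair}: all sets containing it weigh at most $1$ together. \emph{Charge the rest to an excess}: here the rest consisted of four sets $C$, each of weight at most $\frac14x(C)$. Another way of charging applies when the rest clusters around one of its sets $C$, so that all the others share three vertices with $C$; then $x(C)$ alone is at least the weight of the rest, and larger if $w(C)>0$.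

\subsection{Which clique to choose}

In the example it was essential that $x(K)$ is as large as possible.

\begin{example}\label{ex:bad}
Let $\mathcal F$ consist of $1234$ and
\[
1256,\quad1278,\quad1357,\quad1368,\quad2358,\quad2367 .
\]
Any two members share exactly two vertices, so $\nu=1$. Let $w=\frac12$ on the six displayed sets and $w(1234)=0$. No pair lies in more than two of the six sets, so $w$ is a dual weighting, of total weight $3$; and it is optimal, since weight $1$ on each of $12,13,23$ is a fractional cover. With $K=1234$ the sets having exactly one edge in $K$ have weight $p=3$, while $x(K)=0$, so $p>1+x(K)$. With $K=1256$ instead, $p=\frac52$ and $x(K)=2$, so $p\le1+x(K)$.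

The half-cover of $1234$ cannot be completed cheaply either. Each of the six sets lacks weight $\frac12$. Since $w$ loads no pair by more than $1$, any additional weighting $s\ge0$ that supplies it has size at least $\sum_Fw(F)s(F)\ge6\cdot\frac12\cdot\frac12=\frac32$, more than $\frac12$.
\end{example}

So we shall choose a maximum matching with the largest total excess. If $K$ is one of its members and $C$ can replace $K$ in it, then $x(C)\le x(K)$, and whatever we charge to $x(C)$ can be charged to $x(K)$.

\section{The extremal matching}\label{sec:matching}

\subsection{Deficit and excess}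

Fix $\mathcal F\ne\emptyset$, put $\nu=\nu(\mathcal F)$, and let $w$ be an optimal dual weighting, so that $\tau^*(\mathcal F)=w(\mathcal F)$. Among all matchings of size $\nu$ let $M$ be one with $\sum_{K\in M}x(K)$ maximum, and let $E(M)=\bigcup_{K\in M}E(K)$. For $K\in M$ put
\begin{align*}
I_K&=\{F\in\mathcal F:\ F\text{ is edge-disjoint from every member of }M\setminus\{K\}\},\\
P_K&=\{F\in I_K:\ |F\cap K|=2\},\qquad p_K=w(P_K).
\end{align*}
So $K\in I_K$, and $P_K$ consists of the members of $\mathcal F$ whose only edge in $E(M)$ is a single edge of $K$. These are the half-covered sets, and $p_K$ is the \emph{deficit} at $K$. The families $P_K$ $(K\in M)$ are pairwise disjoint.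

\begin{lemma}[Exchange]\label{lem:exchange}
Let $K\in M$.
\begin{enumerate}
\item[(a)] Any two members of $I_K$ share at least two vertices.
\item[(b)] $x(C)\le x(K)$ for every $C\in I_K$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $F,F'\in I_K$ were edge-disjoint, then $(M\setminus\{K\})\cup\{F,F'\}$ would be a matching of size $\nu+1$. For $C\in I_K$ the set $(M\setminus\{K\})\cup\{C\}$ is a matching of size $\nu$, and (b) follows from the choice of $M$.
\end{proof}

\begin{lemma}[Half-cover inequality]\label{lem:half}
$\displaystyle\tau^*(\mathcal F)\le3\nu+\frac12\sum_{K\in M}\bigl(p_K-x(K)\bigr).$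
\end{lemma}

\begin{proof}
Let $m(F)=|E(F)\cap E(M)|$. Since $M$ is maximum, $m(F)\ge1$ for all $F\in\mathcal F$, and therefore
\[
1=\tfrac12m(F)+\tfrac12[m(F)=1]-\tfrac12\bigl(m(F)-2\bigr)^+,
\]
where $[\,\cdot\,]$ is $1$ if the condition holds and $0$ otherwise. Multiply by $w(F)$ and sum over $F$. The first term gives $\frac12\sum_{e\in E(M)}d(e)\le3\nu$. The second gives $\frac12\sum_Kp_K$. It remains to show that
\[
\sum_Fw(F)\bigl(m(F)-2\bigr)^+\ge\sum_{K\in M}x(K).
\]
On the right, a set $F\in M$ is counted with coefficient $4=m(F)-2$. A set $F\notin M$ is counted once for each $K\in M$ with $|F\cap K|=3$. There is at most one such $K$, because two triangles in the $4$-set $F$ share an edge while members of $M$ do not; and if there is one, then $m(F)-2\ge1$.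
\end{proof}

For $K_6$ with $w=\frac16$ the inequality is exact: $p_K=\frac66$ and $x(K)=\frac46+\frac86=2$, which gives $3+\frac12(1-2)=\frac52$.

Theorem~\ref{thm:main} will follow from $p_K\le1+x(K)$. By Lemma~\ref{lem:exchange} this is a question about one clique $K$ and the family $P_K$.

\subsection{Coordinates around a clique}

We say that a family $P$ of $4$-sets is \emph{attached} to a $4$-set $K$ if each member of $P$ meets $K$ in exactly two vertices and any two members share at least two vertices. By Lemma~\ref{lem:exchange}(a), $P_K$ is attached to $K$. For a pair $a\subset K$ and a pair $b$ disjoint from $K$ we write $(a,b)$ for the $4$-set $a\cup b$. So a member $F$ of $P$ is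
\[
F=(a,b),\qquad a=F\cap K,\quad b=F\setminus K,
\]
and we call $a$ its \emph{trace} and $b$ its \emph{outer pair}. Let
\[
B_a=\{b:(a,b)\in P\},\qquad A=\{a:B_a\ne\emptyset\},
\]
and $\bar a=K\setminus a$ for a pair $a\subset K$; the traces $a$ and $\bar a$ are \emph{opposite}. Two sets $(a,b),(a',b')$ share $|a\cap a'|+|b\cap b'|$ vertices. So
\begin{equation}\label{eq:three}
\text{they share exactly three iff ($a=a'$, $|b\cap b'|=1$) or ($|a\cap a'|=1$, $b=b'$).}
\end{equation}
Since members of $P$ share at least two vertices:
\begin{enumerate}
\item[(C1)] if $a,\bar a\in A$, then $B_a=B_{\bar a}=\{b\}$ for a single pair $b$;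
\item[(C2)] if $|a\cap a'|=1$, then every $b\in B_a$ meets every $b'\in B_{a'}$.
\end{enumerate}

When opposite traces occur, (C1) forces members to have the same outer pair. Such members are controlled by the following averaging argument.

\begin{lemma}\label{lem:H}
Let $K$ be a $4$-set, let $b$ be a pair disjoint from $K$, let $H$ be a family of sets $(a,b)$ with pairs $a\subset K$, and let $w\ge0$ on $H$ with $h=w(H)>0$. Then $x_H(C)>h$ for some $C\in H$.
\end{lemma}

\begin{proof}
For a pair $a\subset K$ let $h_a=w(a,b)$, with $h_a=0$ if $(a,b)\notin H$. By \eqref{eq:three}, $x_H(a,b)=4h_a+(h-h_a-h_{\bar a})$ for $(a,b)\in H$. Summing over the $a$ with $(a,b)\in H$, we get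
\[
\sum_ah_a\,x_H(a,b)=h^2+3\sum_ah_a^2-\sum_ah_ah_{\bar a}\ge h^2+2\sum_ah_a^2>h^2=\sum_ah_a\cdot h ,
\]
because $2h_ah_{\bar a}\le h_a^2+h_{\bar a}^2$. Hence $x_H(a,b)>h$ for some $a$ with $h_a>0$.
\end{proof}

\section{The local lemma}\label{sec:local}

\begin{lemma}[Local lemma]\label{lem:local}
Let $P\ne\emptyset$ be a finite family attached to a $4$-set $K$, and let $w:P\to(0,\infty)$ satisfy $\sum_{F\in P,\,e\in E(F)}w(F)\le1$ for every pair $e$. Put $p=w(P)$ and $X=\max_{C\in P}x_P(C)$. Then
\[
p\le1+X .
\]
Equality can hold only if $w\equiv\frac12$, $p=3$, $X=2$ and, up to relabeling with $K=1234$, one of the following holds: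
\begin{enumerate}
\item[(i)] $P=\{1256,3456,1357,2457,1467,2367\}$, so that $P\cup\{K\}$ is a Fano complement;
\item[(ii)] $P=\{(a,56),(a,78),(a',57),(a',68),(a'',58),(a'',67)\}$ with $\{a,a',a''\}=\{12,13,23\}$.
\end{enumerate}
\end{lemma}

In (i) each perfect matching of $K$ is combined with one edge of an outer triangle; in (ii) each edge of a triangle in $K$ is combined with one perfect matching of an outer $4$-set. Both occurred in Section~\ref{sec:hand}: (ii) is the family of Example~\ref{ex:bad} without $1234$.

The hypothesis that members share two vertices cannot be dropped. For each of the six pairs $a\subset K$ take $N$ sets $(a,b)$ of weight $\frac1N$, all $6N$ outer pairs being disjoint. Then $p=6$, while $X=\frac4N$.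

The proof peels off a pair $e$ and charges the remaining family $Q$ to $X$. Note that $X>0$. We use three tools.
\begin{enumerate}
\item[(T1)] For every pair $e$ we have $p\le1+w(Q)$, where $Q=\{F\in P:e\not\subset F\}$.
\item[(T2)] If $C\in Q\subseteq P$ and every other member of $Q$ shares three vertices with $C$, then $X\ge x_P(C)\ge4w(C)+w(Q)-w(C)$, so $w(Q)\le X-3w(C)<X$.
\item[(T3)] Since $4w(C)\le x_P(C)\le X$ for $C\in P$, a subfamily $Q$ with $|Q|\le4$ has $w(Q)\le X$, and one with $|Q|\le3$ has $w(Q)<X$. If $|Q|=4$ and $w(Q)=X$, then each $C\in Q$ has $4w(C)=X=x_P(C)$, so no member of $P$ shares three vertices with a member of $Q$.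
\end{enumerate}
So the task is to find in each situation a pair $e$ for which $Q$ has at most four members or clusters around one of them. Opposite traces leave little freedom for the outer pairs by (C1), so we distinguish whether they occur (Case~2) or not (Case~1). Write $P_a=\{F\in P:F\cap K=a\}$. For a pair $a\subset K$, a member of $P$ contains $a$ if and only if it lies in $P_a$.

\begin{proof}[Proof of Lemma~\ref{lem:local}]
\textbf{Case 1: no two traces in $A$ are disjoint.} Then $A$ is a set of pairwise intersecting pairs in a $4$-set. So $|A|\le3$, and if $|A|=3$, then $A$ is a star such as $\{12,13,14\}$ or a triangle such as $\{12,13,23\}$.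

\smallskip
\emph{1.1: $|A|=1$.} All members contain the trace $a$, so $p\le1<1+X$.

\smallskip
\emph{1.2: $A=\{a,a'\}$.} Suppose first that the pairs in $B_a$ pairwise intersect. Then distinct members of $P_a$ share three vertices. (T1) with $e=a'$ has $Q=P_a$, and (T2) gives $p<1+X$.

Otherwise $B_a$ contains two disjoint pairs, say $56$ and $78$. By (C2) every pair in $B_{a'}$ meets both, so $B_{a'}\subseteq\{57,58,67,68\}$. (T1) with $e=a$ has $Q=P_{a'}$, $|Q|\le4$, so $p\le1+X$ by (T3). Equality would need all four members, but $(a',57)$ and $(a',58)$ share three vertices. So $p<1+X$.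

\smallskip
\emph{1.3: $A=\{a,a',a''\}$, and some $B_a$ contains two disjoint pairs, say $56$ and $78$.} We peel off $e=a$, leaving $Q=P_{a'}\cup P_{a''}$. By (C2) all outer pairs in $Q$ lie in $\{57,58,67,68\}$. For each $b$ in this set, (C2) forbids that both $(a',b)$ and $(a'',5678\setminus b)$ belong to $P$, as these outer pairs are disjoint. The four forbidden couples partition the eight possible members of $Q$, so $|Q|\le4$ and $p\le1+X$ by (T1) and (T3).

Suppose equality holds. Then $w(P_a)=1$ and $w(Q)=X$. By (T3), $|Q|=4$, all weights in $Q$ equal $m=X/4$, and no two members of $Q$ share three vertices; moreover $Q$ contains exactly one member of each forbidden couple. Exchanging $a'$ with $a''$, or $5$ with $6$, or $7$ with $8$ preserves the situation, so we may assume $(a',57)\in Q$. Then $(a',58)$, $(a',67)$ and $(a'',57)$ are not in $Q$, since each shares three vertices with $(a',57)$. Hence their partners $(a'',67)$, $(a'',58)$, $(a',68)$ are in $Q$, and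
\[
B_{a'}=\{57,68\},\qquad B_{a''}=\{58,67\}.
\]
By (C2) a pair in $B_a$ meets all four edges of the $4$-cycle formed by $57,76,68,85$, so $B_a=\{56,78\}$. By (T3) each member of $P_a$ weighs at most $m$, so $1=w(P_a)\le2m$. Let $v$ be the vertex of $a'\cap a''$. The pair $v5$ lies in $(a',57)$ and $(a'',58)$, so $2m\le1$. Therefore $m=\frac12$, $X=2$, and both members of $P_a$ weigh $\frac12$. If $A$ were a star, then $v\in a$ and $v5$ would also lie in $(a,56)$ and carry weight $\frac32$, a contradiction. So $A$ is a triangle. This is (ii), with $w\equiv\frac12$ and $p=3$.

\smallskip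
\emph{1.4: $|A|=3$, and no $B_a$ contains disjoint pairs.} Together with (C2) this means that all outer pairs pairwise intersect. So either they have a common vertex $x$, or they are the three sides of a triangle $xyz$. We show $p<1+X$ in each of the four combinations.
\begin{itemize}
\item \emph{Common vertex $x$, $A$ a star at $1$.} All members contain $1x$, so $p\le1$.
\item \emph{Common vertex $x$, $A=\{12,13,23\}$.} (T1) with $e=1x$ has $Q=P_{23}$, whose members all contain $2,3,x$. Use (T2).
\item \emph{Triangle $xyz$, $A$ a star at $1$.} (T1) with $e=1x$ has $Q=\{F\in P:b=yz\}$, whose members all contain $1,y,z$. Use (T2).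
\item \emph{Triangle $xyz$, $A=\{12,13,23\}$.} (T1) with $e=1x$ has $Q=\{F\in P:a=23\text{ or }b=yz\}$. If $C=(23,yz)\in P$, then every other member of $Q$ shares three vertices with $C$ by \eqref{eq:three}; use (T2). Otherwise $Q\subseteq\{(23,xy),(23,xz),(12,yz),(13,yz)\}$ and $w(Q)\le X$ by (T3). The inequality is strict, since $(23,xy)$ and $(23,xz)$ share three vertices.
\end{itemize}

\medskip\noindent
\textbf{Case 2: two traces are disjoint, say $12,34\in A$.} By (C1), $B_{12}=B_{34}$ consists of a single pair, say $56$. Let
\[
H=\{F\in P:b=56\},\qquad T=P\setminus H .
\]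
Members of $T$ have traces among $13,24,14,23$. Each of these meets $12$ in one vertex, so by (C2) the outer pair of a member of $T$ meets $56$, and as it differs from $56$, it contains exactly one of $5,6$.

By Lemma~\ref{lem:H} we have $w(H)<\max_{C\in H}x_H(C)\le X$. Hence
\begin{equation}\label{eq:star}
\text{if }w(T)\le1,\text{ in particular if $T$ is empty or has a common pair, then }p<1+X .
\end{equation}
Let $A'$ be the set of traces of members of $T$. We also note:
\begin{equation}\label{eq:opp}
\text{if }a\in A'\text{ and }\bar a\in A,\text{ then }\bar a\in A'.
\end{equation}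
Indeed $B_a=B_{\bar a}=\{b\}$ by (C1), and $b\ne56$ because $a\in A'$.

The permutations of $1234$ that preserve the partition $12\,|\,34$ are transitive on $1,2,3,4$ and on $13,24,14,23$; we use them freely, and also the exchange of $5$ and $6$.

\smallskip
\emph{2.1: $|A'|\le1$ or $A'=\{a,\bar a\}$.} If $|A'|\le1$, then $T$ is empty or has the trace as common pair. If $A'=\{a,\bar a\}$, the outer pair is common by (C1). Use \eqref{eq:star}.

\smallskip
\emph{2.2: $A'$ consists of two intersecting traces, say $A'=\{13,14\}$.} By \eqref{eq:opp}, $24,23\notin A$, so $A\subseteq\{12,34,13,14\}$. Divide $T$ into four classes according to trace and to the vertex of $56$ in the outer pair: $(13,5\cdot)$, $(13,6\cdot)$, $(14,5\cdot)$, $(14,6\cdot)$. If $(13,5u),(14,6v)\in T$, then $u=v$ by (C2); so if the classes $(13,5\cdot)$ and $(14,6\cdot)$ are both nonempty, both are singletons with the same further vertex $u$. The same holds for $(13,6\cdot)$ and $(14,5\cdot)$.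

If all outer pairs in $T$ contain $5$, then $T$ has the common pair $15$ and \eqref{eq:star} applies; likewise for $6$. Otherwise both traces and both vertices $5,6$ occur.
\begin{itemize}
\item \emph{Exactly two classes are nonempty.} They are $\{(13,5u)\},\{(14,6u)\}$ or $\{(13,6u)\},\{(14,5u)\}$. The pair $1u$ is common to $T$; use \eqref{eq:star}.
\item \emph{Exactly three are nonempty.} By the exchanges $3\leftrightarrow4$ and $5\leftrightarrow6$ let $(13,6\cdot)$ be the empty one. Then $(13,5\cdot)=\{(13,5u)\}$ and $(14,6\cdot)=\{(14,6u)\}$. The only members of $P$ that can avoid the pair $15$ are $(34,56)$ and $(14,6u)$. So (T1) with $e=15$ and (T3) give $p<1+X$.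
\item \emph{All four are nonempty.} Then $T=\{(13,5u),(14,6u),(13,6v),(14,5v)\}$. (T1) with $e=56$ has $Q=T$, so $p\le1+X$ by (T3). Suppose equality holds. Then all members of $T$ weigh $m=X/4$ and $w(H)=1$. Put $h_a=w(a,56)$, or $0$ if $(a,56)\notin P$; thus $h_{12}+h_{34}+h_{13}+h_{14}=1$. The pair $15$ lies in $(12,56),(13,56),(14,56)$ as far as these belong to $P$, and in $(13,5u),(14,5v)$, so $h_{12}+h_{13}+h_{14}+2m\le1$. Hence $h_{34}\ge2m$. But $h_{34}\le X/4=m$ by (T3), and $m>0$, a contradiction. So $p<1+X$.
\end{itemize}

\smallskip
\emph{2.3: $|A'|=3$, say $A'=\{13,24,14\}$.} By (C1), $B_{13}=B_{24}$ consists of a single pair, which contains exactly one of $5,6$; let it be $57$. By \eqref{eq:opp}, $23\notin A$. By (C2) each $b\in B_{14}$ meets $56$ and $57$, so $5\in b$ or $b=67$. Therefore the only members of $P$ that can avoid the pair $15$ are $(34,56)$, $(24,57)$ and $(14,67)$. (T1) with $e=15$ and (T3) give $p<1+X$.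

\smallskip
\emph{2.4: $|A'|=4$.} By (C1), $B_{13}=B_{24}=\{b_2\}$ and $B_{14}=B_{23}=\{b_3\}$, and $b_2\cap b_3\ne\emptyset$ by (C2). If $b_2=b_3$, then $T$ has a common pair; use \eqref{eq:star}. Otherwise let $b_2=57$. As $b_3$ contains exactly one of $5,6$ and meets $57$, either $b_3=5u$ with $u\notin\{6,7\}$, or $b_3=67$.

If $b_3=5u$, then (T1) with $e=15$ has $Q=\{(34,56),(24,57),(23,5u)\}$, and $p<1+X$ by (T3).

If $b_3=67$, then $P$ is the family in (i), and (T1) with $e=15$ has $Q=\{3456,2457,1467,2367\}$, so $p\le1+X$ by (T3), as in Section~\ref{sec:hand}. Suppose equality holds. Then the members of $Q$ weigh $X/4$, and $w(1256)+w(1357)=1$ with both terms at most $X/4$; so $X\ge2$. The pair $45$ lies in $3456$ and $2457$, so $X/2\le1$. Hence $X=2$, all six weights are $\frac12$, and $p=3$.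
\end{proof}

\section{The bound for families and its equality case}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The case $\mathcal F=\emptyset$ is trivial. Otherwise use the notation of Section~\ref{sec:matching}. Let $K\in M$ and let $P_K^+$ be the set of $F\in P_K$ with $w(F)>0$. If $P_K^+=\emptyset$, then $p_K=0\le1+x(K)$. Otherwise $P_K^+$ is attached to $K$, Lemma~\ref{lem:local} applies to it with the weights $w$, and with Lemma~\ref{lem:exchange}(b)
\begin{equation}\label{eq:chain}
p_K\le1+\max_{C\in P_K^+}x_{P_K^+}(C)\le1+\max_{C\in P_K^+}x(C)\le1+x(K).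
\end{equation}
By Lemma~\ref{lem:half}, $\tau^*(\mathcal F)\le3\nu+\frac12\nu=\frac72\nu$. For a graph $G$ take $\mathcal F=\mathcal K(G)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
\emph{Sufficiency.} Put weight $\frac12$ on the $7\nu$ blocks of the Fano complements and weight $0$ on the other members of $\mathcal F$. A pair of vertices lies in at most one of the $7$-sets, and there in exactly two blocks. So this is a dual weighting of total weight $\frac72\nu$, whence $\tau^*(\mathcal F)\ge\frac72\nu$. Equality follows from Theorem~\ref{thm:main}.

\emph{Necessity.} If $\tau^*(\mathcal F)=\frac72\nu$, then Lemma~\ref{lem:half} and $p_K\le1+x(K)$ force $p_K=1+x(K)$ for every $K\in M$. So $p_K>0$, $P_K^+\ne\emptyset$, and equality holds throughout \eqref{eq:chain}. By Lemma~\ref{lem:local}, all weights on $P_K^+$ are $\frac12$, $P_K^+$ is of type (i) or (ii), and $x(K)=X=2$. Let $K=1234$.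

Type (ii) is impossible. In it, each of the pairs $12,13,23$ lies in two members of $P_K^+$ and so is loaded to $1$ by them. The set $K$, and every $F$ with $|F\cap K|=3$, contains at least two of the vertices $1,2,3$, hence one of these pairs, and is not in $P_K$. So all these sets have weight $0$, and $x(K)=0$, a contradiction.

So $P_K^+$ is of type (i), and $D_K=P_K^+\cup\{K\}$ is a Fano complement on a $7$-set $V_K$. We show that $K$ is heavy as well. Let $w_3$ be the total weight of the sets $F\in\mathcal F$ with $|F\cap K|=3$, so that $4w(K)+w_3=x(K)=2$. Summing $d$ over $E(K)$, the six members of $P_K^+$ contribute $6\cdot\frac12$, so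
\[
6\ge\sum_{e\in E(K)}d(e)\ge3+6w(K)+3w_3=9-6w(K),
\]
and $w(K)\ge\frac12$. Thus all weights on $D_K$ are at least $\frac12$, and since every pair in $V_K$ lies in two blocks, $D_K$ loads every pair in $V_K$ by at least $1$.

Let $K\ne K'$ be in $M$. The families $D_K$ and $D_{K'}$ are disjoint, because $P_K\cap P_{K'}=\emptyset$ and no member of $M$ lies in $P_K$ or $P_{K'}$. A pair contained in both $V_K$ and $V_{K'}$ would be loaded by at least $2$. So $|V_K\cap V_{K'}|\le1$, and the $\nu$ families $D_K$ are as required.
\end{proof}

\section{A better constant for graphs}\label{sec:graphs}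

Let $G$ be a graph with at least one copy of $K_4$, let $\mathcal F=\mathcal K(G)$, and keep the notation of Section~\ref{sec:matching}. For $K\in M$ let $A$ and $B_a$ be the traces and outer pairs of $P_K$, all members included, even those of weight $0$.

The plan is as follows. If $P_K$ has at least two traces, the graph structure gives much more than $p_K\le1+x(K)$. If it has one trace, either $x(K)\ge\frac14p_K$, or there are many ways to replace $K$ in the matching; in the latter case a cover weighting that is not constant on $E(K)$ is better.

\subsection{Two or more traces}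

What does the graph give us? The family $I_K$ is the set of \emph{all} copies of $K_4$ in the graph
\[
G_K=G-\bigcup_{L\in M\setminus\{K\}}E(L).
\]
So from a few members of $I_K$ we can build new ones, and by Lemma~\ref{lem:exchange} each new one either contradicts (a) or has excess at most $x(K)$. In particular, as $K\in I_K$:
\begin{equation}\label{eq:onlyone}
\text{no copy of $K_4$ in $G_K$ meets $K$ in at most one vertex.}
\end{equation}
This makes the comparison of $p_K$ and $x(K)$ much more favorable than in Lemma~\ref{lem:local}. The next lemma is the only place where we use that all copies of $K_4$ in a graph are taken.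

\begin{lemma}\label{lem:twotraces}
If $|A|\ge2$, then $p_K\le x(K)$, or both $p_K\le1$ and $p_K\le\frac32x(K)$.
\end{lemma}

\begin{proof}
Let $K=1234$; adjacency is in $G_K$. We repeatedly use:
\begin{equation}\label{eq:dagger}
\begin{minipage}{0.8\textwidth}
if every member of $P_K$ shares at least three vertices with some fixed $C\in I_K$, then $p_K\le x(C)\le x(K)$.
\end{minipage}
\end{equation}

\smallskip
\emph{Opposite traces.} Let $12,34\in A$ and $B_{12}=B_{34}=\{56\}$, by (C1). Then $1234$, $1256$, $3456$ are cliques of $G_K$, and together they contain all pairs in $[6]=\{1,\dots,6\}$. So $[6]$ is a clique of $G_K$ and all its $4$-subsets lie in $I_K$. If some $F\in I_K$ had $|F\cap[6]|\le3$, then three vertices of $[6]\setminus F$ and one more vertex of $[6]$ would form a member of $I_K$ meeting $F$ in at most one vertex, against Lemma~\ref{lem:exchange}(a). So every member of $P_K$ is of the form $(a,56)$. If $p_K>0$, Lemma~\ref{lem:H} with $H=P_K$ gives $C\in P_K$ with $p_K<x_{P_K}(C)\le x(C)\le x(K)$; if $p_K=0$, there is nothing to prove.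

From now on $A$ contains no two opposite traces. So up to relabeling $A$ is $\{12,13,14\}$, $\{12,13\}$ or $\{12,13,23\}$. In the first two cases
\begin{equation}\label{eq:disjointB}
B_a\cap B_{a'}=\emptyset\quad\text{for distinct }a,a'\in A .
\end{equation}
For if, say, $xy\in B_{12}\cap B_{13}$, then $23xy$ is a clique of $G_K$, hence a member of $P_K$, so $23\in A$; the other couples are alike.

\smallskip
\emph{The star $A=\{12,13,14\}$.} All vertices in outer pairs are adjacent to $1$. So no three outer pairs form a triangle, as it would form with $1$ a clique contradicting \eqref{eq:onlyone}. Choose one pair from each of $B_{12},B_{13},B_{14}$. By (C2) and \eqref{eq:disjointB} they are distinct and pairwise intersect, and they are not a triangle; so they are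
\[
xy\in B_{12},\qquad xz\in B_{13},\qquad xu\in B_{14}
\]
with distinct $y,z,u$. If $b\in B_{12}$ and $x\notin b$, then $b$ meets $xz$ and $xu$, so $b=zu$ and $xz,xu,zu$ form a triangle, a contradiction. In the same way a pair in $B_{13}$ (respectively $B_{14}$) avoiding $x$ would be $yu$ (respectively $yz$) and would give a triangle. So all members of $P_K$ contain the pair $1x$, and $p_K\le1$. Moreover $x$ is adjacent to $1,2,3,4$, so $123x,124x,134x\in I_K$. Each member of $P_K$ shares three vertices with two of these three sets; for example, $12xy$ does so with $123x$ and $124x$. Therefore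
\[
2p_K\le x(123x)+x(124x)+x(134x)\le3x(K).
\]

\smallskip
\emph{Two traces, $A=\{12,13\}$.} By (C2) and \eqref{eq:disjointB} there are $xy\in B_{12}$ and $xz\in B_{13}$ with $y\ne z$. If $b\in B_{12}$ and $x\notin b$, then $b$ meets $xz$, so $z\in b$. Then $x$ and $z$ are adjacent to $1$, to $2$ and to each other, so $12xz\in I_K$ and $xz\in B_{12}\cap B_{13}$, against \eqref{eq:disjointB}. If $b\in B_{13}$ and $x\notin b$, then $y\in b$ and likewise $13xy\in I_K$, so $xy\in B_{12}\cap B_{13}$, a contradiction. So $x$ lies in all outer pairs. As $x$ is adjacent to $1,2,3$, we have $123x\in I_K$, and \eqref{eq:dagger} applies with $C=123x$.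

\smallskip
\emph{The triangle $A=\{12,13,23\}$.} First, any $b_{12}\in B_{12}$, $b_{13}\in B_{13}$, $b_{23}\in B_{23}$ have a common vertex. They pairwise intersect by (C2); without a common vertex they would be the sides of a triangle $xyz$. Each of $x,y,z$ would lie in two of the three pairs, hence be adjacent to $1,2,3$, and $1xyz$ would contradict \eqref{eq:onlyone}.

If some vertex $x$ lies in all outer pairs, then $x$ is adjacent to $1,2,3$ and \eqref{eq:dagger} applies with $C=123x$. Suppose there is no such vertex. Fix $b_{12},b_{13},b_{23}$ with a common vertex $x$. Some outer pair $b$ avoids $x$; by symmetry in $1,2,3$ let $b\in B_{13}$. The triple $b_{12},b,b_{23}$ has a common vertex $y$, and $y\ne x$. Hence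
\[
b_{12}=b_{23}=xy,\qquad b=yv\ \text{ with }v\ne x .
\]
So $x$ and $y$ are adjacent to $1,2,3$ and to each other, and $C=13xy\in I_K$.

We claim that $B_{12}=B_{23}=\{xy\}$. Let $d\in B_{12}$. The triple $d,yv,xy$ has a common vertex, which can only be $y$; so $y\in d$. In the same way $y\in d$ for all $d\in B_{23}$. As $y$ is not in all outer pairs, some $b'\in B_{13}$ avoids $y$. It meets $xy$, so $b'=xz$ with $z\ne y$. Now for $d\in B_{12}$ the triple $d,xz,xy$ has the common vertex $x$, so $d=xy$; likewise for $d\in B_{23}$. This proves the claim. Every $d\in B_{13}$ meets $xy$ by (C2). So each member of $P_K$ is $12xy$, or $23xy$, or $(13,d)$ with $d\cap xy\ne\emptyset$. All of these share at least three vertices with $C=13xy$, and \eqref{eq:dagger} applies.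
\end{proof}

If $|A|\ge2$, the lemma gives $p_K-x(K)\le\frac13$; if $|A|=1$, then all members of $P_K$ contain the one trace and $p_K\le1$. So Lemma~\ref{lem:half} now yields $\tau^*(G)\le\frac72\nu(G)$ for graphs without the local lemma. We also see where this loses: only cliques $K$ with $|A|=1$, deficit close to $1$ and small excess keep us from a better constant. At such a clique all sets in $P_K$ contain the same edge $a$ of $K$, and by Lemma~\ref{lem:exchange}(b) each of them has small excess, so only little weight lies on sets that share a third vertex with it. Hence there must be many disjoint outer pairs, that is, many ways to replace $K$ in the matching, and we now exploit this freedom.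

\subsection{Flexible cliques}

Call $K\in M$ \emph{flexible} if there are an edge $f\in E(K)$ and five pairwise disjoint pairs $b_1,\dots,b_5$, disjoint from $K$, with $f\cup b_i\in I_K$ for all $i$. Fix such an edge $f=f_K$ and such pairs for each flexible $K$; we call $f_K$ the \emph{kernel} of $K$. With $b_0=K\setminus f$ we then have six pairwise disjoint pairs, all disjoint from $f$, with $f\cup b_i\in I_K$: six \emph{candidates} for the place of $K$ in $M$.

\begin{lemma}\label{lem:kernel}
If $F\in\mathcal F$ shares edges only with flexible members of $M$, and with at most two of them, then $F$ contains the kernel of one of them.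
\end{lemma}

\begin{proof}
Since $M$ is maximum, $F$ shares an edge with some member of $M$. Suppose that it shares edges with exactly $K_1$ and $K_2$, and contains neither of their kernels $f_1,f_2$. We look for candidates $R_i=f_i\cup b^{(i)}\in I_{K_i}$ $(i=1,2)$ with
\[
|R_1\cap F|\le1,\qquad|R_2\cap F|\le1,\qquad|R_1\cap R_2|\le1 .
\]
Then $(M\setminus\{K_1,K_2\})\cup\{R_1,R_2,F\}$ is a matching of size $\nu+1$, a contradiction.

\emph{The conditions on $F$} exclude at most three of the six candidates for each $i$. Indeed $|f_i\cap F|\le1$. If $|f_i\cap F|=1$, the excluded pairs $b$ are those meeting the $3$-set $F\setminus f_i$, and as the pairs are disjoint there are at most three. If $f_i\cap F=\emptyset$, the excluded pairs are those with $b\subset F$, at most two.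

\emph{The condition $|R_1\cap R_2|\le1$.} Since $K_1,K_2$ are edge-disjoint, $|f_1\cap f_2|\le1$. Since $R_1\in I_{K_1}$ is edge-disjoint from $K_2\supset f_2$, we have $|R_1\cap f_2|\le1$, and in the same way $|R_2\cap f_1|\le1$.

Suppose $f_1\cap f_2=\{v\}$. Choose any $R_1$ with $|R_1\cap F|\le1$. As $v\in R_1\cap R_2$, the other vertex of $f_2$ is not in $R_1$ and the other vertex of $f_1$ is not in $R_2$, so $R_1\cap R_2=\{v\}\cup(b^{(1)}\cap b^{(2)})$. At most two candidates for $b^{(2)}$ meet $b^{(1)}$, and $3+2<6$.

Suppose $f_1\cap f_2=\emptyset$. Choose $R_1$ with $|R_1\cap F|\le1$ and $b^{(1)}$ disjoint from $f_2$; at most $3+2<6$ candidates are excluded. Then $R_1\cap f_2=\emptyset$, so $|R_1\cap R_2|\ge2$ only if $b^{(2)}\subset R_1$. This excludes at most two candidates for $b^{(2)}$, and again $3+2<6$.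

If $F$ shares edges with only one member $K_1$ of $M$ and does not contain its kernel $f_1$, then a single candidate $R_1$ with $|R_1\cap F|\le1$ exists, and $(M\setminus\{K_1\})\cup\{R_1,F\}$ is a matching of size $\nu+1$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:rigid}
If $K\in M$ is not flexible and $|A|=1$, then $p_K\le1$ and $p_K\le4x(K)$.
\end{lemma}

\begin{proof}
Let $A=\{a\}$. All members of $P_K$ contain $a$, so $p_K\le1$. Let $b_1,\dots,b_k$ be a maximal set of pairwise disjoint pairs in $B_a$; as $K$ is not flexible, $k\le4$. Every $b\in B_a$ meets some $b_i$, and then $a\cup b$ equals $a\cup b_i$ or shares three vertices with it. So $p_K\le\sum_{i=1}^kx(a\cup b_i)\le4x(K)$ by Lemma~\ref{lem:exchange}(b).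
\end{proof}

\subsection{Balancing the weights}

\begin{proof}[Proof of Theorem~\ref{thm:graphs}]
If $G$ has no copy of $K_4$, both sides are $0$; assume that it has one. Instead of weight $\frac12$ on all of $E(M)$ we use a tilted weighting. By Lemma~\ref{lem:kernel}, it pays to raise the kernels of flexible cliques to $1$; the other edges of flexible cliques can then be lowered by a small $\sigma$. A set $F$ with one edge in a flexible and one in a non-flexible clique should still be covered, so we raise the edges of non-flexible cliques by the same $\sigma$. Let $0<\sigma<\frac16$ and put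
\begin{itemize}
\item $t(f_K)=1$ and $t=\frac12-\sigma$ on the other five edges of $K$, for flexible $K\in M$;
\item $t=\frac12+\sigma$ on all six edges of $K$, for non-flexible $K\in M$;
\item $t=0$ on all other pairs.
\end{itemize}
Since $\sum_Fw(F)t(F)=\sum_et(e)d(e)\le|t|$, we have
\begin{equation}\label{eq:tilt}
\tau^*(G)=\sum_Fw(F)\le|t|+\sum_Fw(F)\bigl(1-t(F)\bigr).
\end{equation}

\emph{When is $t(F)<1$?} Not if $F$ contains a kernel. Otherwise let $F$ have $i$ edges in flexible and $j$ edges in non-flexible members of $M$; then $i+j\ge1$ and $t(F)=i(\frac12-\sigma)+j(\frac12+\sigma)$. If $j\ge2$, or if $j=1$ and $i\ge1$, then $t(F)\ge1$. If $j=0$, then $F$ shares edges with at least three flexible members by Lemma~\ref{lem:kernel}, so $t(F)\ge3(\frac12-\sigma)>1$. There remains $j=1$, $i=0$. This means that $F\in P_K$ for a non-flexible $K$, and then $1-t(F)=\frac12-\sigma$.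

\emph{Sets covered by more than $1$.} If $|F\cap K|=3$ for a non-flexible $K\in M$, then $1-t(F)\le1-\frac32=-\frac12$; this $K$ is unique, as in the proof of Lemma~\ref{lem:half}. If $F=K\in M$ is non-flexible, then $1-t(F)\le1-3=-2$. So these sets together contribute at most $-\frac12\sum x(K)$ to the last sum in \eqref{eq:tilt}, the sum being over non-flexible $K$. All other sets with $t(F)\ge1$ contribute at most $0$. Therefore
\[
\tau^*(G)\le\sum_{K\text{ flexible}}\Bigl(\frac72-5\sigma\Bigr)+\sum_{K\text{ not flexible}}\Bigl(3+6\sigma+\bigl(\tfrac12-\sigma\bigr)p_K-\tfrac12x(K)\Bigr).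
\]

\emph{Non-flexible terms.} Each of them is at most $\frac{27}8+5\sigma$:
\begin{itemize}
\item if $p_K\le x(K)$, in particular if $P_K=\emptyset$, the term is at most $3+6\sigma\le\frac{27}8+5\sigma$;
\item if $p_K\le1$ and $p_K\le\frac32x(K)$, it is at most $3+6\sigma+(\frac12-\sigma-\frac13)p_K\le\frac{19}6+5\sigma<\frac{27}8+5\sigma$;
\item if $|A|=1$, then $p_K\le1$ and $p_K\le4x(K)$ by Lemma~\ref{lem:rigid}, and it is at most $3+6\sigma+(\frac12-\sigma-\frac18)p_K\le\frac{27}8+5\sigma$.
\end{itemize}
By Lemma~\ref{lem:twotraces} these cases are exhaustive.

The two bounds $\frac72-5\sigma$ and $\frac{27}8+5\sigma$ agree for $\sigma=\frac1{80}$, where both equal $\frac72-\frac1{16}=\frac{55}{16}$. Hence $\tau^*(G)\le\frac{55}{16}\nu(G)$.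
\end{proof}

\begin{remark}
The number five in the definition of a flexible clique is what the proof of Lemma~\ref{lem:kernel} needs: up to $3+2$ candidates are lost, so there must be six, one of them being $K$ itself.
\end{remark}

\begin{thebibliography}{1}
\bibitem{FMC}
\emph{Fractional Matchings And Covers}, \texttt{https://github.com/cataltas/graphtheory}.
\end{thebibliography}

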